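\title{A logarithmic lower bound for the discrepancy of homothetic copies of a planar convex set}

\begin{abstract}
Let $A\subset[0,1)^2$ be compact and convex with non-empty interior. We prove that for every distribution of $N\ge2$ points in the two-dimensional torus there is a homothetic copy of $A$ whose discrepancy is at least $c_A\log N$, and another one whose discrepancy is at most $-c_A\log N$. The proof pairs the discrepancy with a Riesz product on the space of dilations and translations. Each factor is a band-limited function evaluated at a boundary point of the moving copy, and the frequencies of the factors form a hyperbolic chain around a direction at which the surface area measure of $A$ is doubling.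
\end{abstract}

\section{Introduction}

Regard $[0,1)^2$ as the torus $\mathbb R^2/\mathbb Z^2$, and let $A$ be a compact convex subset of $[0,1)^2\subset\mathbb R^2$ with non-empty interior. For $\lambda\in[0,1]$ and $u\in[0,1)^2$ the \emph{homothetic copy} $A(\lambda,u)$ is the set $\{\lambda x+u:x\in A\}$ reduced modulo $1$ in each coordinate. Since $\lambda A\subset[0,1)^2$, the reduction is injective and the copy has area $\lambda^2|A|$, where $|\cdot|$ is Lebesgue measure. A \emph{distribution} $\mathcal P$ is a collection of $N\ge2$ points of the torus; points may coincide and are counted with multiplicity. For a copy $B$ let $Z[\mathcal P;B]$ be the number of points of $\mathcal P$ in $B$, and let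
\[
D[\mathcal P;B]=Z[\mathcal P;B]-N|B|
\]
be the \emph{discrepancy}: the excess of the number of points in $B$ over the share that the area of $B$ entitles it to. We write $f\gg_Ag$ if $f\ge c_Ag$ with $c_A>0$ depending only on $A$.

How small can one keep $|D[\mathcal P;B]|$ for all copies $B$ at once? Beck (1988) proved that for every $\mathcal P$ some copy satisfies $|D[\mathcal P;B]|\gg_A\max\{(\log N)^{1/2},\xi_N(A)\}$, and that for every $N\ge2$ there is a distribution with $|D[\mathcal P;B]|\ll_A\max\{\log N,\xi_N^2(A)\}$ for all copies $B$. Here $\xi_N(A)$ depends on the boundary curve of $A$; roughly, it is bounded when $A$ is a convex polygon and is a power of $N$ when $A$ is a disc. The question posed in \cite{Lectures} is whether for every distribution $\mathcal P$ of $N$ points there is a homothetic copy $B$ of $A$ with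
\[
|D[\mathcal P;B]|\gg_A\log N .
\]
The answer is yes for every $A$, and the sign of the discrepancy can be prescribed.

\begin{theorem}\label{thm:main}
Let $A\subset[0,1)^2$ be compact and convex with non-empty interior. There is $c_A>0$ such that for every $N\ge2$ and every distribution $\mathcal P$ of $N$ points there are homothetic copies $B_+$, $B_-$ of $A$ with
\[
D[\mathcal P;B_+]\ge c_A\log N,\qquad D[\mathcal P;B_-]\le-c_A\log N .
\]
\end{theorem}

For convex polygons $\xi_N(A)$ is bounded, so Beck's upper bound shows that the order $\log N$ cannot be improved for the class of all $A$.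

A heuristic explains the logarithm. Let $A$ be a square with sides parallel to the axes and let $2^n$ be a large multiple of $N$. For each $r$ with $0\le r\le n$, tile the torus by rectangles of size $2^{-r}\times2^{r-n}$. Most tiles are empty although each is entitled to a fixed fraction of a point, so there is an irregularity of order one for each of about $\log N$ shapes. The indicator function of a rectangle is an alternating sum of four quadrants, and a corner of a moving square acts like a quadrant, so the copies of $A$ should feel all these irregularities. If the contributions are only known to be orthogonal, they add up to $(\log N)^{1/2}$ in mean square; if they can be given the same sign at one copy, they add up to $\log N$. A curved boundary produces more discrepancy, not less, as the disc shows, so one would guess that $\log N$ is a lower bound for all $A$. The difficulty is that a general convex set is neither a polygon nor a smooth curved set: it may look like a corner, an edge or an arc at different scales,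 and one argument has to cover all of these.

The interior hypothesis cannot be dropped. If $A$ is a segment, then $D=Z\ge0$, and $Z\le1$ for all copies as soon as no difference of two points of $\mathcal P$ lies, modulo $\mathbb Z^2$, on the line through $0$ parallel to $A$. The inclusion $A\subset[0,1)^2$ serves only to make copies inject into the torus, that is, for formula \eqref{eq:D} below.

Section~\ref{sec:setup} expresses the discrepancy in frequency space, and Section~\ref{sec:square} runs the method for a square and identifies what has to be replaced for a general set. Sections~\ref{sec:doubling}--\ref{sec:pieces} build the geometric tools and the test functions, Section~\ref{sec:chain} selects a chain of test functions that detects the irregularity of $\mathcal P$, Section~\ref{sec:riesz} forms their Riesz product, and Section~\ref{sec:interaction} bounds the interaction terms.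

\section{The discrepancy in frequency space}\label{sec:setup}

\subsection*{Constants}
The letters $C,c$ denote positive constants, possibly different at each occurrence, that depend only on $A$ and on auxiliary functions fixed once and for all; $f\asymp g$ means $cg\le f\le Cg$. Parameters are chosen in this order: $Y_0$ large, then $\kappa$ and $\kappa'$ small, then an integer $q_0$, all depending only on $A$; finally $N$ is large in terms of all of them. The constants $C,c$ may depend on $Y_0,\kappa,\kappa'$ once these are fixed, but never on $q_0$ or on the integer $q\ge q_0$ of Section~\ref{sec:riesz}. This matters because $q_0$ is chosen to beat them.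

\subsection*{The discrepancy measure}
Let $\Lambda=\mathbb Z^2$ and let $\nu=\sum_{z\in\mathcal P}\sum_{l\in\Lambda}\delta_{z+l}-N\,dx$, a real $\Lambda$-periodic measure on $\mathbb R^2$. Since $\lambda A+u$ injects into the torus,
\begin{equation}\label{eq:D}
D(\lambda,u):=D[\mathcal P;A(\lambda,u)]=\int_{\mathbb R^2}\mathbf 1_{\lambda A}(z-u)\,d\nu(z)\qquad(0<\lambda\le1).
\end{equation}
Replacing $A$ by $A-a$ turns $D(\lambda,u)$ into $D(\lambda,u-\lambda a)$, so the family of copies is unchanged. An orthogonal change of coordinates preserves \eqref{eq:D} and replaces $\mathbb Z^2$ by another lattice $\Lambda$ of covolume $1$. We may therefore use any origin for $A$ and any orthonormal coordinates. Put $\mathbb T=\mathbb R^2/\Lambda$ and let $\|\cdot\|_1$ be the norm of $L^1(\mathbb T)$.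

\subsection*{Fourier analysis}
On $\mathbb R^2$ let $\hat k(\xi)=\int k(x)e^{-i\xi\cdot x}dx$, with inverse transform $a\mapsto\check a$. A periodic function or measure $\omega$ has Fourier coefficients $\hat\omega(\xi)=\int_{\mathbb T}e^{-i\xi\cdot z}d\omega(z)$ for $\xi$ in the dual lattice $2\pi\Lambda^*$; its \emph{spectrum} is the set where $\hat\omega\ne0$, and a periodic function with bounded spectrum is a trigonometric polynomial. As $|\mathbb T|=1$, Parseval's identity reads $\int_{\mathbb T}f\bar g=\sum_\xi\hat f(\xi)\overline{\hat g(\xi)}$. Convolution of $\omega$ with an integrable kernel $\check a$ on $\mathbb R^2$ multiplies $\hat\omega(\xi)$ by $a(\xi)$, and it multiplies supremum bounds and $L^1(\mathbb T)$ bounds by at most $\|\check a\|_{L^1(\mathbb R^2)}$. We call this operation \emph{applying the multiplier $a$}. All multipliers below are controlled by one observation.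

\begin{lemma}\label{lem:F}
Let $a_0\in C^3(\mathbb R^2)$ be supported in a ball of radius $r_0$ and have all derivatives of order at most $3$ bounded by $1$. Let $a(\xi)=a_0(M\xi+\xi_0)$ with $M$ an invertible matrix. Then $\|\check a\|_{L^1(\mathbb R^2)}\le C(r_0)$.
\end{lemma}

\begin{proof}
Integrating by parts three times in the variable dual to the larger of $|x_1|,|x_2|$ gives $|\check a_0(x)|\le C(r_0)(1+|x|)^{-3}$, which is integrable on $\mathbb R^2$. The substitution $\xi'=M\xi+\xi_0$ gives $|\check a(x)|=|\det M|^{-1}|\check a_0(M^{-T}x)|$, so $\check a$ and $\check a_0$ have the same $L^1$ norm.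
\end{proof}

Thus a multiplier is harmless as soon as it is a smooth bump in \emph{some} affine coordinates on frequency space.

\subsection*{Reduction to small mean discrepancy}
Let
\[
\Delta_\pm=\sup_{0<\lambda\le1,\ u}\bigl(\pm D(\lambda,u)\bigr),\qquad\Delta=\sup_{0<\lambda\le1}\|D(\lambda,\cdot)\|_1 .
\]
The mean of $Z$ over $u\in\mathbb T$ is $N\lambda^2|A|$, so $\int_{\mathbb T}D(\lambda,u)\,du=0$. The positive and negative parts of $D(\lambda,\cdot)$ therefore have the same integral, and
\begin{equation}\label{eq:DeltaMin}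
\Delta\le2\min(\Delta_+,\Delta_-).
\end{equation}
Fix an even Schwartz function $\gamma\ge0$ on $\mathbb R$ with $\int\gamma=1$ and $\operatorname{supp}\hat\gamma\subset[-1,1]$ (a multiple of the square of the inverse transform of an even real bump supported in $[-\frac12,\frac12]$). Fix $R_0$ with $\int_{|x|\le R_0}\gamma\ge0.9$, put $C_0=16R_0^2+1$, and let $n$ be the integer with
\[
C_0N\le2^n<2C_0N .
\]

\begin{proposition}\label{prop:main}
There are $c>0$ and $N_A$, depending only on $A$, such that $N\ge N_A$ and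
\begin{equation}\label{eq:assume}
\Delta\le n
\end{equation}
imply $\Delta_+\ge cn$ and $\Delta_-\ge cn$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:main}]
It suffices to show $\Delta_\pm\ge c\log N$ and to take copies within a factor $2$ of the suprema. Let $N\ge N_A$. If $\Delta>n$, then $\Delta_\pm>n/2$ by \eqref{eq:DeltaMin}; otherwise the proposition applies; and $n\ge\log_2N$. Let $N<N_A$. A very small copy containing a point of $\mathcal P$ gives $\Delta_+\ge\frac12$. For $\lambda=\min(1,(2N|A|)^{-1/2})$ the mean of $Z$ over $u$ is $N\lambda^2|A|\le\frac12$, so some copy contains no point and $\Delta_-\ge N\lambda^2|A|\ge\min(\frac12,2|A|)$. Both bounds are at least $c\log N_A$.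
\end{proof}

Assumption \eqref{eq:assume} will be used in one way only: it shows that suitable frequency regions of area much smaller than $N/n$ carry a negligible part of $\nu$.

\subsection*{Test functions}
Fix $w\in C_c^\infty((\frac12,1))$ with $w\ge0$, $\int w=1$. For a continuous function $F(\lambda,u)$, periodic in $u$, put
\[
\mathcal L(F)=\int_0^1\!\!\int_{\mathbb T}w(\lambda)D(\lambda,u)F(\lambda,u)\,du\,d\lambda .
\]
Then $\mathcal L(1)=0$ and $|\mathcal L(F)|\le\Delta\sup|F|$. If $F\ge0$ and $\int_{\mathbb T}F(\lambda,u)\,du=1$ for every $\lambda$, then $wF\,d\lambda\,du$ is a probability measure and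
\begin{equation}\label{eq:duality}
-\Delta_-\le\mathcal L(F)\le\Delta_+ .
\end{equation}
We prove Proposition~\ref{prop:main} by constructing such functions $F$ with $\mathcal L(F)\ge cn$ and with $\mathcal L(F)\le-cn$.

The integrand $\mathbf 1_{\lambda A}(z-u)F(\lambda,u)$ is invariant under $(z,u)\mapsto(z+l,u+l)$, $l\in\Lambda$. Hence we may integrate over $z\in\mathbb T$ and $u\in\mathbb R^2$ instead of $u\in\mathbb T$ and $z\in\mathbb R^2$, and the substitution $u=z-\lambda X$ gives
\begin{equation}\label{eq:unfold}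
\mathcal L(F)=\int_{\mathbb T}\Phi_F\,d\nu,\qquad\Phi_F(z)=\int w(\lambda)\lambda^2\int_AF(\lambda,z-\lambda X)\,dX\,d\lambda .
\end{equation}
The building blocks are functions attached to a point of the moving copy. For $v\in A$ and periodic $g$ let $g^v(\lambda,u)=g(u+\lambda v)$; here $u+\lambda v$ is the point of $A(\lambda,u)$ that corresponds to $v$. Put
\[
\mathcal W(\tau)=\int w(\lambda)\lambda^2e^{i\lambda\tau}d\lambda,\qquad\mathcal K_v(\xi)=\int_A\mathcal W\bigl(\xi\cdot(v-X)\bigr)\,dX ;
\]
$\mathcal W$ is a Schwartz function. For $g(x)=e^{i\xi\cdot x}$ formula \eqref{eq:unfold} gives $\Phi_{g^v}(z)=\mathcal K_v(\xi)e^{i\xi\cdot z}$, and $\int_{\mathbb T}e^{i\xi\cdot z}d\nu=\overline{\hat\nu(\xi)}$ because $\nu$ is real. So for every trigonometric polynomial $g$,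
\begin{equation}\label{eq:pairing}
\mathcal L(g^v)=\sum_\xi\hat g(\xi)\,\mathcal K_v(\xi)\,\overline{\hat\nu(\xi)} .
\end{equation}

\section{The method for a square}\label{sec:square}

Let $A=[-\frac12,0]^2$ and $\Lambda=\mathbb Z^2$. This section only motivates the proof; nothing in it is used later.

\subsection*{Why dilations are averaged}
A single dilation may see nothing. If $\mathcal P$ is the grid of mesh $1/(2M)$, so that $N=4M^2$, then for almost every $u$ the copy $A+u$ contains exactly $M^2=N|A|$ points, and $D(1,u)=0$. In frequency space this reflects the zeros of the Fourier transform of $\mathbf 1_A$. The average over $\lambda$ removes them. Take $v=0$, the upper right corner. Since $\int_{-1/2}^0e^{-i\lambda\xi_1x}dx=(e^{i\lambda\xi_1/2}-1)/(i\lambda\xi_1)$,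
\[
\mathcal K_0(\xi)=-\frac1{\xi_1\xi_2}\int w(\lambda)\bigl(e^{i\lambda\xi_1/2}-1\bigr)\bigl(e^{i\lambda\xi_2/2}-1\bigr)\,d\lambda .
\]
The four terms of the product come from the four corners. For $\xi_1,\xi_2$ large and positive, the terms $e^{i\lambda\xi_1/2}$, $e^{i\lambda\xi_2/2}$, $e^{i\lambda(\xi_1+\xi_2)/2}$ oscillate in $\lambda$ and are killed by the smooth weight, so $\mathcal K_0(\xi)\approx-1/(\xi_1\xi_2)$: only the corner $v$ survives. This corner maximizes $\xi\cdot X$ over $A$, and $1/(\xi_1\xi_2)$ is twice the area of the cap $\{X\in A:\xi\cdot(v-X)\le1\}$. The choice of $v$ matters: for $v$ the center of the square the four terms have $\lambda$-frequencies $(\pm\xi_1\pm\xi_2)/4$, and $\mathcal K_v(\xi)$ decays rapidly unless $|\xi_1|$ is close to $|\xi_2|$.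

\subsection*{Diagonal terms}
Let $\nu_j$ be the part of $\nu$ with frequencies in a box $\xi_1\asymp2^j$, $\xi_2\asymp2^{k_j}$, where $j+k_j=n$. On this box $2^n\mathcal K_0$ is smooth and bounded away from $0$, so one can divide by it: by \eqref{eq:pairing} and Lemma~\ref{lem:F} there is $g_j$ with $|g_j|\le1$ and spectrum in the box such that $f_j=\operatorname{Re}g_j$ has $\mathcal L(f_j)=c\,2^{-n}\|\nu_j\|_1$. The empty tiles of the introduction suggest $\|\nu_j\|_1\asymp N\asymp2^n$. Suppose here that this holds for all $j$ in a set $\mathcal J$ of about $n/q$ integers that are $q$ apart. Then each $f_j$ contributes $c$, and we want to add these contributions at no cost in the supremum norm.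

\subsection*{Interaction terms}
The Riesz product $F=\prod_{j\in\mathcal J}(1+\frac12f_j)$ is nonnegative and has mean $1$, because the frequencies are lacunary. Its linear terms contribute $c|\mathcal J|$ to $\mathcal L(F)$. Group the other terms by their smallest index $a$ and largest index $b$. Each group is a combination of functions $H$ with $|H|\le(\frac32)^{(b-a)/q}$ whose frequencies $\zeta=\xi_a\pm\xi_b\pm\cdots$ inherit the large first coordinate from $b$ and the large second coordinate from $a$: $|\zeta_1|\asymp2^b$, $\zeta_2\asymp2^{k_a}$. Apply the multiplier $-1/(\zeta_1\zeta_2)$ to $H$. The result $P$ has $\partial_1\partial_2P=H$ and, by Lemma~\ref{lem:F}, $\sup|P|\le C2^{-b-k_a}\sup|H|$. The inner integral in \eqref{eq:unfold} is the integral of $H$ over the square $z-\lambda A$, an alternating sum of four values of $P$. As $\Phi_H$ has mean zero, $\mathcal L(H)=\sum_{z\in\mathcal P}\Phi_H(z)$, and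
\[
|\mathcal L(H)|\le CN2^{-b-k_a}\sup|H|\le C2^{-(b-a)}(\tfrac32)^{(b-a)/q}.
\]
Summing over $a<b$ gives at most $C2^{-q}|\mathcal J|$, which is less than half of the main term when $q$ is large. So $\Delta_+\ge\mathcal L(F)\ge cn/q$.

\subsection*{What changes for a general convex set}
First, the point that maximizes $\xi\cdot X$ moves with $\xi$. The multiplier $\mathcal K_v(\xi)$ is still comparable to the area of the cap (Section~\ref{sec:caps}), but only on a frequency box on which one point $v$ is nearly extremal, and such boxes may be much thinner than dyadic ones (Section~\ref{sec:pieces}). Second, the mass of $\nu$ need not sit on the hyperbola $j+k=n$, and a layer $j+k=n-m$ has to be selected (Section~\ref{sec:chain}). Third, after one integration in $X_2$ an interaction term becomes an integral along the boundary, and the second factor $2^{-b}$ must come from oscillation along the boundary or from oscillation in $\lambda$. Both can fail. Suppose that a vertex $v$ maximizes both $\xi_a\cdot X$ and $\xi_b\cdot X$,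 and that an edge $E$ with outer normal $\zeta=\xi_a-\xi_b$ ends at $v$. The product $e^{i\xi_a\cdot(u+\lambda v)}e^{-i\xi_b\cdot(u+\lambda v)}$ at $u=z-\lambda X$ equals $e^{i\zeta\cdot z}$ for all $X\in E$ and all $\lambda$, so $E$ contributes a term proportional to its length, with no gain of $2^{-b}$. In this configuration the boundary has positive length with normal $\zeta$, slightly to the left of $e_2=(0,1)$, and no length with normals strictly between $\zeta$ and $\xi_b$, an arc that contains $e_2$. This is excluded if the length of boundary with normals within angle $2\delta$ of $e_2$ is at most a constant times the length with normals within angle $\delta$. We now show that such a direction always exists.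

\section{A doubling direction}\label{sec:doubling}

At all but countably many points $X\in\partial A$ there is a unique outer unit normal. The \emph{surface area measure} $S$ of $A$ is the image of arc length on $\partial A$ under the normal map: $S(\omega)$ is the length of the set of boundary points with normal in $\omega$. It is a finite Borel measure on the unit circle with total mass the perimeter of $A$. For a polygon it is a sum of point masses, and any atom is a doubling point; for a disc it is uniform, and every point is a doubling point. The next lemma is needed because $S$ may have neither atoms nor a density.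

\begin{lemma}\label{lem:doubling}
Let $S$ be a nonzero finite Borel measure on the circle of length $2\pi$, and let $B(\theta,\delta)$ be the closed arc of center $\theta$ and radius $\delta$. There is $\theta_*$ with $S(B(\theta_*,2\delta))\le2^{42}S(B(\theta_*,\delta))$ for all $0<\delta\le\pi$.
\end{lemma}

\begin{proof}
Put $\delta_g=8\pi\cdot64^{-g}$ for $g\ge0$. Call $\theta$ \emph{$g$-regular} if $S(B(\theta,\delta_g))\le2^{10}S(B(\theta,\delta_g/8))$. Every point is $0$-regular, since both arcs are the whole circle. We construct $g$-regular points $\theta_g$ such that $\mu_g=S(B(\theta_g,\delta_g))$ satisfies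
\[
\mu_{g+1}\ge2^{-16}\mu_g>0,\qquad|\theta_{g+1}-\theta_g|\le\tfrac{10}{64}\delta_g .
\]
The point is that irregularity pushes one toward heavier arcs, and this cannot happen often inside an arc of known mass. Let $\theta_g$ be given and $\delta'=\delta_{g+1}$. The arc $B(\theta_g,\delta_g/8)$ has length $\delta_g/4$ and mass at least $2^{-10}\mu_g$; cover it by $64$ arcs of radius $\delta'/8$ centered in it. One of them, centered at $\theta^0$, has mass at least $2^{-16}\mu_g$. If $\theta^i$ is not $(g+1)$-regular, cover $B(\theta^i,\delta')$ by $8$ arcs of radius $\delta'/8$ centered in it; one of them, centered at $\theta^{i+1}$, has mass greater than $2^7S(B(\theta^i,\delta'/8))$. If $\theta^0,\theta^1,\theta^2$ all failed, then $B(\theta^3,\delta'/8)$ would have mass greater than $2^{21-16}\mu_g$, although it lies in $B(\theta_g,\delta_g)$ because $\delta_g/8+3\delta'+\delta'/8<\delta_g$. So some $\theta^i$ with $i\le2$ is $(g+1)$-regular, and $\theta_{g+1}=\theta^i$ is within $\delta_g/8+2\delta'=\frac{10}{64}\delta_g$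 of $\theta_g$ and has $\mu_{g+1}\ge S(B(\theta^i,\delta'/8))\ge2^{-16}\mu_g$.

Let $\theta_*=\lim\theta_g$. Summing the geometric series, $|\theta_*-\theta_g|\le\frac{10}{63}\delta_g$. Hence $B(\theta_*,\delta_g/2)\subset B(\theta_g,\delta_g)$ and $B(\theta_*,\delta_g)\supset B(\theta_g,\delta_g/8)$, so $S(B(\theta_*,\delta_g/2))\le\mu_g\le2^{10}S(B(\theta_*,\delta_g))$. Given $0<\delta\le\pi$, let $g$ be maximal with $\delta_g\ge4\delta$. Then $\delta_{g+2}<4\delta/64<\delta$, and
\[
S(B(\theta_*,2\delta))\le\mu_g\le2^{32}\mu_{g+2}\le2^{42}S(B(\theta_*,\delta_{g+2}))\le2^{42}S(B(\theta_*,\delta)).\qedhere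
\]
\end{proof}

\subsection*{Normalization}
Apply the lemma to the surface area measure of $A$. Choose orthonormal coordinates $e_1,e_2$ with $e_2$ the direction $\theta_*$, and put the origin at a point of $A$ that maximizes $e_2\cdot X$. Then $0\in A\subset\{x_2\le0\}$. Let $R$ be the diameter of $A$, so $|X|\le R$ on $A$, and let $B(o,\rho)$ be a closed disc contained in $A$. Write
\[
A=\{(x,x_2):x_-\le x\le x_+,\ \beta(x)\le x_2\le-\varphi(x)\}.
\]
The functions $\varphi$ and $\beta$ are convex and, as $A$ is compact, continuous on $[x_-,x_+]$. We call their graphs $x_2=-\varphi(x)$ and $x_2=\beta(x)$ the \emph{top} and \emph{bottom} curves.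

Let $h(\xi)=\max_{X\in A}\xi\cdot X$ be the support function of $A$. It is \emph{sublinear}: $h(s\xi+s'\xi')\le sh(\xi)+s'h(\xi')$ for $s,s'\ge0$. A point $v\in A$ is \emph{extreme for $\xi$} if $\xi\cdot v=h(\xi)$. The \emph{slope} of a frequency $\xi$ with $\xi_2>0$ is $t=\xi_1/\xi_2$. Put
\[
p(t)=h(t,1)=\max_{x_-\le x\le x_+}\bigl(xt-\varphi(x)\bigr),\qquad t\in\mathbb R .
\]
We recall the facts on convex functions that we use. The finite convex function $p$ has nondecreasing one-sided derivatives $p'_-\le p'_+$; $p'_+$ is right-continuous, $p'_-$ is left-continuous, $p'_+(s)\le p'_-(t)$ for $s<t$, and the subdifferential is $\partial p(t)=[p'_-(t),p'_+(t)]$. A convex function that is continuous on a compact interval is the integral of its derivative there. Finally $p$ is the convex conjugate of $\varphi$ (extended by $+\infty$), so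
\begin{equation}\label{eq:conj}
t\in\partial\varphi(x)\iff x\in\partial p(t)\iff p(t)=xt-\varphi(x)\iff(x,-\varphi(x))\text{ is extreme for }(t,1).
\end{equation}
For $t>0$ let
\[
I_t=[p'_-(-t),p'_+(t)]\subset[x_-,x_+],\qquad\mathcal M(t)=|I_t|=p'_+(t)-p'_-(-t).
\]
The function $\mathcal M$ is nondecreasing, right-continuous and at most $R$. It measures the horizontal extent of the part of the top curve with slope at most $t$. For the square of Section~\ref{sec:square}, $p(t)=\frac12\max(-t,0)$ and $\mathcal M(t)=\frac12$; for a disc of radius $\rho$, $p(t)=\rho(\sqrt{1+t^2}-1)$ and $\mathcal M(t)=2\rho t/\sqrt{1+t^2}$.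

\begin{lemma}\label{lem:M}
\begin{enumerate}
\item[(a)] If $|\sigma|\le t$, then $\partial p(\sigma)\subset I_t$. Up to a null set, $I_t=\{x:|\varphi'(x)|\le t\}$.
\item[(b)] With $C_d=2^{43}$ we have $\mathcal M(1)>0$ and
\begin{equation}\label{eq:M}
\mathcal M(2t)\le C_d\,\mathcal M(t)\quad(0<t\le\tfrac12),\qquad\mathcal M(t)\ge c\,t^{43}\quad(0<t\le1).
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $|\sigma|\le t$, then $p'_-(-t)\le p'_-(\sigma)\le p'_+(\sigma)\le p'_+(t)$. Let $\varphi$ be differentiable at $x\in(x_-,x_+)$ and $\sigma=\varphi'(x)$, so $x\in\partial p(\sigma)$ by \eqref{eq:conj}. If $|\sigma|\le t$, then $x\in I_t$. If $\sigma<-t$, then $x\le p'_+(\sigma)\le p'_-(-t)$, and if $\sigma>t$, then $x\ge p'_-(\sigma)\ge p'_+(t)$; in both cases $x$ is not interior to $I_t$.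

(b) Normals with positive second coordinate occur only on the top curve, where the normal at $(x,-\varphi(x))$ is parallel to $(\varphi'(x),1)$. By (a), $S(B(\theta_*,\arctan t))=\int_{I_t}\sqrt{1+\varphi'^2}\,dx$ lies between $\mathcal M(t)$ and $\sqrt{1+t^2}\,\mathcal M(t)$. Since $\arctan$ is concave on $[0,\infty)$ and vanishes at $0$, $\arctan2t\le2\arctan t$, and Lemma~\ref{lem:doubling} gives $\mathcal M(2t)\le2^{42}\sqrt{1+t^2}\,\mathcal M(t)$. Two applications of that lemma give $S(B(\theta_*,\pi/4))>0$, that is, $\mathcal M(1)>0$. For $2^{-k-1}<t\le2^{-k}$, iteration gives $\mathcal M(t)\ge C_d^{-k-1}\mathcal M(1)\ge C_d^{-1}\mathcal M(1)\,t^{43}$.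
\end{proof}

The normalization and \eqref{eq:M} are invariant under the reflection $x_1\mapsto-x_1$. The lower bound in \eqref{eq:M} is used in Section~\ref{sec:chain} to discard frequencies close to the axis $e_2$; the doubling bound is used at the end of Section~\ref{sec:interaction}.

\section{Caps and the multiplier}\label{sec:caps}

The \emph{depth} of $X\in A$ in direction $\xi$ is $\tau_\xi(X)=h(\xi)-\xi\cdot X\ge0$. If $v$ is extreme for $\xi$, the argument of $\mathcal W$ in $\mathcal K_v(\xi)$ is exactly the depth, so $\mathcal K_v(\xi)$ is governed by the cap of bounded depth.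

Let $Y_0\ge\max(1,2/\rho,1/\mathcal M(1))$ be a constant, fixed in Lemma~\ref{lem:lower}. Call $\xi=\xi_2(t,1)$ \emph{admissible} if $\xi_2\ge Y_0$ and $|t|\le\frac12$. The depth ranges over $[0,\tau_{\max}]$ with $4\le2\rho\xi_2\le\tau_{\max}\le R|\xi|$, since $A$ contains a disc of radius $\rho$ and has diameter $R$. Let $\ell_\xi(\tau)$ be the length of the projection to the $x_1$-axis of the segment $\{X\in A:\tau_\xi(X)=\tau\}$. The map $X\mapsto(x_1,\tau)$ is affine with $dX=\xi_2^{-1}dx_1\,d\tau$, and the image of $A$ is compact and convex, so $\ell_\xi$ is concave and continuous on $[0,\tau_{\max}]$. Put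
\[
L(\xi)=\ell_\xi(1)\le R .
\]
For the square, $L(\xi)=1/\xi_1$ when $\xi_1,\xi_2\ge2$; for a disc, $L(\xi)\asymp\xi_2^{-1/2}$, since the chord at distance $s$ from the boundary has length $2\sqrt{2\rho s-s^2}$.

\begin{lemma}\label{lem:cap}
Let $\xi$ be admissible, $L=L(\xi)$, and $v$ extreme for $\xi$.
\begin{enumerate}
\item[(a)] $\ell_\xi(\tau)\le2L\max(1,\tau)$ for all $\tau$, and $\ell_\xi(\tau)\ge\tau L$ for $\tau\le1$.
\item[(b)] $L\ge c/\xi_2$, and $|(X-v)_1|\le C\max(1,\tau_\xi(X))\,L$ for $X\in A$.
\end{enumerate}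
\end{lemma}

\begin{proof}
(a) Write $\ell=\ell_\xi\ge0$. For $\tau\le1$, concavity on $[0,1]$ gives $\ell(\tau)\ge\tau L$, and concavity on $[\tau,\tau_{\max}]$ gives $L\ge\ell(\tau)\frac{\tau_{\max}-1}{\tau_{\max}-\tau}\ge\frac12\ell(\tau)$. For $\tau\ge1$, concavity on $[0,\tau]$ gives $L\ge\ell(\tau)/\tau$.

(b) This is where the interior of $A$ enters. Let $T=\tau_\xi(o)\in[\rho|\xi|,R|\xi|]$, so $T\ge1$. For $\tau\le T$ the disc of radius $\rho\tau/T$ about $o_\tau=v+\frac\tau T(o-v)$ lies in $A$ by convexity, and $o_\tau$ has depth $\tau$. The diameter of this disc along the level line projects to length $2(\rho\tau/T)/\sqrt{1+t^2}$, so $\ell(\tau)\ge\rho\tau/T$. With $\tau=1$ this gives $L\ge\rho/(R|\xi|)\ge c/\xi_2$. Let $\tau=\tau_\xi(X)$. If $\tau\le T$, then $X$ and $o_\tau$ lie on the same section and $|o_\tau-v|\le R\tau/T\le(R/\rho)\ell(\tau)$, so $|(X-v)_1|\le(1+R/\rho)\ell(\tau)$, and (a) applies. If $\tau>T$, then $\tau L\ge\rho\xi_2\cdot c/\xi_2=c\rho$, while $|(X-v)_1|\le R$.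
\end{proof}

By (a) the cap of depth $1$ has area comparable to $L/\xi_2$, and $|\mathcal K_v(\xi)|\le CL/\xi_2$. The matching lower bound has to rule out cancellation, since $\mathcal W$ oscillates. Concavity does this: a nondecreasing concave function is a superposition of a constant and of the functions $\min(\tau,T)$, and their integrals against $\mathcal W$ all lie in one half-plane.

\begin{lemma}\label{lem:lower}
If $Y_0$ is large enough, then $|\mathcal K_v(\xi)|\ge cL(\xi)/\xi_2$ for admissible $\xi$ and $v$ extreme for $\xi$.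
\end{lemma}

\begin{proof}
We have $\xi_2\mathcal K_v(\xi)=\int_0^{\tau_{\max}}\mathcal W\ell\,d\tau$ with $\ell=\ell_\xi$. We first replace $\ell$ by a nondecreasing function. Let $T_0=\sqrt{\tau_{\max}}\ge2$ and $\epsilon=\ell(T_0)/(\tau_{\max}-T_0)$; by Lemma~\ref{lem:cap}(a), $\epsilon\le2L/(T_0-1)\le4L/T_0$. By concavity, all slopes of $\ell$ on $[0,T_0]$ are at least the slope of the chord over $[T_0,\tau_{\max}]$, which is at least $-\epsilon$. So the function $\ell_1$ equal to $\ell(\tau)+\epsilon\tau$ on $[0,T_0]$ and constant on $[T_0,\infty)$ is concave and nondecreasing, with $\ell_1(T_0)\le2LT_0+4L\le4LT_0$. By the decay of $\mathcal W$,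
\[
\Bigl|\int_0^{\tau_{\max}}\mathcal W\ell-\int_0^\infty\mathcal W\ell_1\Bigr|\le\epsilon\int_0^\infty|\mathcal W|\tau\,d\tau+\int_{T_0}^\infty|\mathcal W|\,(2L\tau+4LT_0)\,d\tau\le\frac{CL}{T_0}.
\]
Let $\mu=-\ell_1''\ge0$ on $(0,\infty)$ and $b_0=\ell_1(0)\ge0$. The right derivative of $\ell_1$ at $s$ is $\mu((s,\infty))$, so $\ell_1(\tau)=b_0+\int\min(\tau,T)\,d\mu(T)$; in particular $b_0+\int\min(1,T)\,d\mu=\ell_1(1)\ge L$. The function $s\mapsto i\int w\lambda e^{i\lambda s}d\lambda$ has derivative $-\mathcal W(s)$ and tends to $0$ at infinity, so it equals $\int_s^\infty\mathcal W$. Hence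
\[
\int_0^\infty\mathcal W(\tau)\min(\tau,T)\,d\tau=\int_0^T\!\!\int_s^\infty\mathcal W\,d\tau\,ds=\int w(\lambda)(e^{i\lambda T}-1)\,d\lambda ,
\]
\[
-\int_0^\infty\mathcal W\ell_1=\int\Bigl(\int w(\lambda)(1-e^{i\lambda T})\,d\lambda\Bigr)d\mu(T)-ib_0\int w\lambda\,d\lambda .
\]
Multiply by $e^{i\theta}$ with $0<\theta<\pi/3$ and take real parts. The last term gives $b_0\sin\theta\int w\lambda\ge\frac12b_0\sin\theta$. The inner integral gives
\[
\cos\theta\int w\,(1-\cos\lambda T)\,d\lambda+\sin\theta\int w\sin\lambda T\,d\lambda .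
\]
For $T\le\pi/2$ we have $\sin\lambda T\ge2\lambda T/\pi\ge T/\pi$, so this is at least $T\sin\theta/\pi$. The function $T\mapsto\int w(1-\cos\lambda T)\,d\lambda$ is continuous, positive for $T>0$, and tends to $1$ by the Riemann--Lebesgue lemma; let $a_0>0$ be its infimum over $T\ge\pi/2$. If $\tan\theta\le a_0/2$, the expression is at least $\cos\theta\,(a_0-\tan\theta)\ge a_0/4$ for $T\ge\pi/2$. So $|\int\mathcal W\ell_1|\ge c\,(b_0+\int\min(1,T)\,d\mu)\ge cL$, and the error $CL/T_0$ is at most half of this when $T_0\ge\sqrt{2\rho Y_0}$ is large.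
\end{proof}

Fix such a $Y_0$. We need a region of frequencies on which a single point $v$ works. Stretching $\xi$ by a factor close to $1$ does not change extreme points, and moving $\xi_1$ by a small multiple of $1/L$ changes the phase $\xi\cdot(v-X)$ only slightly on a cap of width $L$. Accordingly, for $\xi_Q=Y(t_Q,1)$ with $Y\ge2Y_0$, $|t_Q|\le\frac14$, let $L_Q=L(\xi_Q)$, let $v_Q$ be extreme for $\xi_Q$, and define the \emph{box with center $\xi_Q$},
\[
Q=\{(1+y_2)\,\xi_Q+y_1e_1/L_Q:\ |y_1|,|y_2|\le\kappa\}.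
\]
The map $y\mapsto\xi$ is affine with Jacobian $Y/L_Q$, the reciprocal of the size of the multiplier.

\begin{lemma}\label{lem:box}
There is $\kappa\in(0,\frac1{10}]$, depending only on $A$, such that every $\xi\in Q$ is admissible and
\begin{enumerate}
\item[(i)] $0\le h(\xi)-\xi\cdot v_Q\le1$;
\item[(ii)] $L(\xi)\asymp L_Q$;
\item[(iii)] $|\mathcal K_{v_Q}(\xi)|\ge cL_Q/Y$, and all derivatives of $\mathcal K_{v_Q}$ in $y$ of order at most $3$ are bounded by $CL_Q/Y$.
\end{enumerate}
\end{lemma}

\begin{proof}
In this proof the constants do not depend on $\kappa$. On $Q$ we have $\xi_2=(1+y_2)Y\ge Y_0$, and the slope is $t_Q+y_1/((1+y_2)YL_Q)$, which is within $C\kappa\le\frac14$ of $t_Q$ by Lemma~\ref{lem:cap}(b). Write $\tau_Q=\tau_{\xi_Q}(X)$. Then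
\begin{equation}\label{eq:phase}
\xi\cdot(v_Q-X)=(1+y_2)\tau_Q+y_1(v_Q-X)_1/L_Q ,
\end{equation}
which differs from $\tau_Q$ by at most $C_1\kappa(1+\tau_Q)$, again by Lemma~\ref{lem:cap}(b). Let $C_1\kappa\le\frac18$. Then
\[
0\le h(\xi)-\xi\cdot v_Q=\max_{X\in A}\bigl(-\xi\cdot(v_Q-X)\bigr)\le\max_{X\in A}\bigl(-\tau_Q+C_1\kappa(1+\tau_Q)\bigr)\le C_1\kappa ,
\]
which proves (i) and gives $|\tau_\xi(X)-\tau_Q|\le\frac14(1+\tau_Q)$. Consequently $\{\tau_Q\le\frac12\}\subset\{\tau_\xi\le1\}\subset\{\tau_Q\le2\}$ in $A$. By Lemma~\ref{lem:cap}(a) the first set has area at least $Y^{-1}\int_0^{1/2}\tau L_Q\,d\tau=L_Q/(8Y)$, the last has area at most $5L_Q/Y$, and the middle one has area between $L(\xi)/(2\xi_2)$ and $2L(\xi)/\xi_2$. As $\xi_2\asymp Y$, (ii) follows. Differentiating with \eqref{eq:phase},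
\[
\partial_{y_1}^a\partial_{y_2}^b\mathcal K_{v_Q}=\int_A\Bigl(\frac{(v_Q-X)_1}{L_Q}\Bigr)^a\tau_Q^b\,\mathcal W^{(a+b)}\bigl(\xi\cdot(v_Q-X)\bigr)\,dX .
\]
For $a+b\le3$ the first two factors are at most $C(1+\tau_Q)^3$, and $1+|\xi\cdot(v_Q-X)|\ge\frac12(1+\tau_Q)$, so the integrand is at most $C(1+\tau_Q)^{-3}$. By Lemma~\ref{lem:cap}(a) the integral is at most $CY^{-1}\int_0^\infty(1+\tau)^{-3}L_Q(1+\tau)\,d\tau\le CL_Q/Y$. The lower bound holds at $y=0$ by Lemma~\ref{lem:lower}, and the gradient bound extends it to $Q$ with half the constant if $\kappa$ is small.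
\end{proof}

\section{Pieces and their test functions}\label{sec:pieces}

We cut the sector of frequencies with slope in $[-\frac18,\frac18]$ into pieces, each supported in one box.

\subsection*{The partition}
Fix a smooth nondecreasing function $\Upsilon$ with $\Upsilon=0$ on $(-\infty,0]$ and $\Upsilon=1$ on $[1,\infty)$. Let $\varrho=1+\kappa/2$, $\mathcal Y=\{\varrho^l:l\in\mathbb Z\}$, and $\upsilon(s)=\Upsilon(1+\log_\varrho s)-\Upsilon(\log_\varrho s)$. Then $\upsilon$ is supported in $[\varrho^{-1},\varrho]$ and $\sum_{Y\in\mathcal Y}\upsilon(s/Y)=1$ for $s>0$ by telescoping.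

Fix $Y\in\mathcal Y$ with $Y\ge2Y_0$ and write $L(t)=L(Y(t,1))$. The slopes are cut with step size adapted to the cap: with $\kappa'\le\kappa$ small, put
\[
t_0=-\tfrac14,\qquad d_i=\frac{\kappa'}{YL(t_i)},\qquad t_{i+1}=t_i+d_i .
\]
By Lemma~\ref{lem:cap}(b), $d_i\le C\kappa'\le\frac1{32}$, and $d_i\ge\kappa'/(RY)$; so there is a first index $I$ with $t_I\ge\frac18$, and $t_{I+1}<\frac14$. The point $Y(t_{i+1},1)$ lies in the box with center $Y(t_i,1)$, at $y=(\kappa',0)$. By Lemma~\ref{lem:box}(ii), $d_{i+1}\asymp d_i$ with constants independent of $\kappa'$. For $0\le i<I$ let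
\[
\psi_i(t)=\Upsilon\Bigl(\frac{t-t_i}{d_i}\Bigr)-\Upsilon\Bigl(\frac{t-t_{i+1}}{d_{i+1}}\Bigr).
\]
Then $\operatorname{supp}\psi_i\subset[t_i,t_{i+2}]\subset[t_i,t_i+Cd_i]$ and $\sum_i\psi_i=1$ on $[t_1,t_I]\supset[-\frac18,\frac18]$. A \emph{piece} is a pair $(Y,i)$, and we put, for $\xi_2>0$,
\[
\chi_{Y,i}(\xi)=\upsilon\Bigl(\frac{\xi_2}Y\Bigr)\psi_i\Bigl(\frac{\xi_1}{\xi_2}\Bigr),\quad\nu_{Y,i}=\nu*\check\chi_{Y,i},\quad\alpha_{Y,i}=\frac Y{L(t_i)}=\frac{Y^2d_i}{\kappa'},\quad\mathcal D_{Y,i}=\frac{\|\nu_{Y,i}\|_1}{\alpha_{Y,i}} .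
\]
So $\alpha_{Y,i}$ is the area of the box up to a constant factor, and $\mathcal D_{Y,i}$ is the mass of $\nu$ on the piece per unit of frequency area. In the coordinates $y$ of the box $Q$ with center $Y(t_i,1)$, a frequency of slope $t$ has
\[
\frac{\xi_2}Y=1+y_2,\qquad\frac{t-t_i}{d_i}=\frac{y_1}{(1+y_2)\kappa'},\qquad\frac{t-t_{i+1}}{d_{i+1}}=\Bigl(\frac{t-t_i}{d_i}-1\Bigr)\frac{d_i}{d_{i+1}} .
\]
On $\operatorname{supp}\chi_{Y,i}$ therefore $|y_2|\le\kappa/2$ and $0\le y_1\le C\kappa'\le\kappa/2$ if $\kappa'$ is small. Thus $\chi_{Y,i}$ is supported in the interior of $Q$, and once $\kappa'$ is fixed its derivatives in $y$ are bounded by constants.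

\begin{lemma}\label{lem:test}
There is $c_1>0$ such that for each piece $(Y,i)$, with box $Q$ and $v=v_Q$, there is a trigonometric polynomial $g$ with $|g|\le1$ and spectrum in $\operatorname{supp}\chi_{Y,i}$ such that $f=\operatorname{Re}g$ satisfies $\mathcal L(f^v)=c_1\mathcal D_{Y,i}$. Consequently $\mathcal D_{Y,i}\le c_1^{-1}\Delta$.
\end{lemma}

\begin{proof}
Drop the indices $Y,i$ on $\chi,\alpha,\mathcal D$. Let $b=\nu_{Y,i}/|\nu_{Y,i}|$, with $b=0$ where $\nu_{Y,i}=0$, and let $g$ be obtained from $b$ by the multiplier $c_1\chi/(\alpha\mathcal K_v)$. By Lemma~\ref{lem:box}(iii), $\alpha\mathcal K_v$ is bounded below in modulus on $Q$ and bounded above with its derivatives in $y$, so Lemma~\ref{lem:F} gives $|g|\le1$ for a suitable $c_1$. By \eqref{eq:pairing} and Parseval's identity,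
\[
\mathcal L(g^v)=\frac{c_1}\alpha\sum_\xi\hat b(\xi)\,\chi(\xi)\overline{\hat\nu(\xi)}=\frac{c_1}\alpha\int_{\mathbb T}b\,\overline{\nu_{Y,i}}=c_1\mathcal D .
\]
This number is real and $wD$ is real, so it equals $\mathcal L(f^v)$. Finally $|\mathcal L(f^v)|\le\Delta$.
\end{proof}

\subsection*{Good pieces and base pieces}
For the hyperbolic arrangement of Section~\ref{sec:square} a piece must fit into a dyadic box, that is, $d_i$ must be small compared with $|t_i|$. This fails near slope $0$. The threshold is
\[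
t_Y=\inf\{t\in(0,1]:tY\mathcal M(t)\ge1\},
\]
the slope at which the part of the top curve over $I_t$ has depth about $1$. The set is nonempty because $Y\ge1/\mathcal M(1)$, and $t_Y\ge1/(RY)$. By right-continuity $t_YY\mathcal M(t_Y)\ge1$. For $t<t_Y$ we have $1>tY\mathcal M(t)\ge cYt^{44}$ by \eqref{eq:M}, so
\begin{equation}\label{eq:tY}
t_Y\le CY^{-\eta},\qquad\eta=\tfrac1{44}.
\end{equation}
For the square $t_Y=2/Y$; for a disc $t_Y\asymp Y^{-1/2}$.

\begin{lemma}\label{lem:Lbelow}
For $|t|\le\frac14$ and $Y\ge2Y_0$ we have $L(t)\ge c/(Ys)$, where $s=\max(|t|,t_Y)$.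
\end{lemma}

\begin{proof}
Since $s\ge t_Y$, the interval $I_s$ has length $\mathcal M(s)\ge1/(sY)$. Let $x_v\in\partial p(t)$; then $v=(x_v,-\varphi(x_v))$ is extreme for $(t,1)$ by \eqref{eq:conj}, and $x_v\in I_s$ by Lemma~\ref{lem:M}(a). Choose $x\in I_s$ with $|x-x_v|=1/(2sY)$. As $|\varphi'|\le s$ almost everywhere on $I_s$, the point $(x,-\varphi(x))$ has depth
\[
Y\bigl(p(t)-tx+\varphi(x)\bigr)=Y\int_x^{x_v}(t-\varphi')\le Y\cdot2s\cdot\frac1{2sY}=1
\]
in direction $Y(t,1)$. Lemma~\ref{lem:cap}(b) gives $1/(2sY)\le CL(t)$.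
\end{proof}

For $|t|\ge t_Y$ the lemma says $L/Y\ge c/|\xi_1\xi_2|$: the multiplier is at least as large as for the square. Call a piece $(Y,i)$ \emph{good} if $|t_i|\ge t_Y$, and a \emph{base} piece otherwise.

For base pieces $d_i\le Ct_Y$. The intervals $[t_i,t_{i+1})$ are disjoint and lie in $[-t_Y,Ct_Y]$, so
\begin{equation}\label{eq:base}
\sum_{i:\ (Y,i)\text{ base}}\alpha_{Y,i}\le CY^2t_Y\le CY^{2-\eta}.
\end{equation}
For good pieces $d_i\le C\kappa'|t_i|$. We now fix $\kappa'$ so small that, in addition to the earlier conditions, every $t\in[t_i,t_{i+2}]$ has the sign of $t_i$ and $\frac78|t_i|\le|t|\le\frac98|t_i|$. The \emph{type} of a good piece is $(j,k)$ with $k=\lfloor\log_2Y\rfloor\ge0$ and $j=\lfloor\log_2(Y|t_i|)\rfloor$. On its support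
\begin{equation}\label{eq:type}
2^{j-1}\le|\xi_1|\le2^{j+2},\qquad2^{k-1}\le\xi_2\le2^{k+2},
\end{equation}
because $\xi_2/Y\in[\varrho^{-1},\varrho]$ and $\frac98\varrho<2$, $\frac78\varrho^{-1}>\frac12$. Also $Y|t_i|\ge Yt_Y\ge1/\mathcal M(1)$, so $j\ge-C$. A given type involves at most $C$ values of $Y$, and for each of them the disjoint intervals $[t_i,t_{i+1})$ lie in $|t|\le C2^j/Y$. Hence the good pieces of type $(j,k)$ have
\begin{equation}\label{eq:goodarea}
\sum\alpha_{Y,i}\le C2^{j+k}.
\end{equation}
Let $\mathcal D^*_{jk}$ be the maximum of $\mathcal D_{Y,i}$ over good pieces of type $(j,k)$, and $0$ if there are none.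

\section{Detecting the irregularity: a hyperbolic chain}\label{sec:chain}

Let $\omega=\eta/16$ and $\mathcal R=\mathbb Z\cap[\frac n2-2\omega n,\frac n2-\omega n]$, so $\omega n/2\le|\mathcal R|\le\omega n+1$ for large $N$. For $r\in\mathcal R$ we smooth $\nu$ at the scale $2^{-r}\times2^{r-n}$. The upper end of $\mathcal R$ makes the square $|\xi|\le C2^r$ of area much smaller than $N$ and forces small slopes; the lower end makes the base pieces negligible.

\begin{lemma}\label{lem:detect}
Assume \eqref{eq:assume} and $N$ large. For each $r\in\mathcal R$,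
\[
\sum_{j\le r+1,\ k\le n-r+1}2^{j+k-n}\,\mathcal D^*_{jk}\ge c .
\]
\end{lemma}

\begin{proof}
Let $K_r(x)=2^n\gamma(2^rx_1)\gamma(2^{n-r}x_2)\ge0$. Then $\int K_r=1$, and $\hat K_r$ is real, even, and supported in $|\xi_1|\le2^r$, $|\xi_2|\le2^{n-r}$.

\emph{Total mass.} We claim $\|\nu*K_r\|_1\ge N/2$. Let $E\subset\mathbb T$ be the image of the union of the rectangles $z+\{|x_1|\le R_02^{-r},|x_2|\le R_02^{r-n}\}$, $z\in\mathcal P$. Then $|E|\le4R_0^22^{-n}N\le\frac14$ by the choice of $C_0$. Each $z\in\mathcal P$ contributes to $\int_E\nu*K_r$ the integral of $K_r(\cdot-z)$ over the preimage of $E$ in $\mathbb R^2$, which is at least $0.9^2$. So $\int_E\nu*K_r\ge0.81N-N/4\ge N/2$.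

\emph{Low frequencies.} Let $\Psi(\xi)=\Upsilon(2-2^{-r-1}|\xi_1|)\,\Upsilon(2-2^{-r-3}|\xi_2|)$, a smooth even function that equals $1$ for $|\xi_1|\le2^{r+1}$, $|\xi_2|\le2^{r+3}$ and is supported in $|\xi|\le2^{r+5}$; $\|\check\Psi\|_{L^1}\le C$ by Lemma~\ref{lem:F}. At these frequencies a small copy of $A$ acts like a point mass. Let $\lambda_0=2^{-r}/(64R)\le1$ and $V(x)=\mathbf 1_{\lambda_0A}(-x)/(\lambda_0^2|A|)$. By \eqref{eq:D}, $\nu*V=D(\lambda_0,\cdot)/(\lambda_0^2|A|)$, so $\|\nu*V\|_1\le C2^{2r}\Delta$. We have $\hat V(\xi)=|A|^{-1}\int_Ae^{i\lambda_0\xi\cdot X}dX$, so $|\hat V-1|\le\lambda_0|\xi|R\le\frac12$ on $\operatorname{supp}\Psi$, and the derivatives of $\hat V$ in the variable $2^{-r}\xi$ are bounded by $1$. The function $\nu*K_r*\check\Psi$ arises from $\nu*V$ by the multipliers $\Psi/\hat V$ and $\hat K_r$, so by Lemma~\ref{lem:F} its norm is at most $C2^{2r}\Delta$.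

\emph{The rest.} If $\hat K_r(\xi)(1-\Psi(\xi))\ne0$, then $|\xi_1|\le2^r$ and $2^{r+3}\le|\xi_2|\le2^{n-r}$, so $|\xi_1/\xi_2|\le\frac18$. For such $\xi$ with $\xi_2>0$, only $Y\ge\xi_2/\varrho\ge2Y_0$ have $\upsilon(\xi_2/Y)\ne0$, and $\sum\chi_{Y,i}(\xi)=1$. The coefficients at $-\xi$ are the complex conjugates, because $\nu$ is real and $\hat K_r(1-\Psi)$ is real and even. Hence
\[
\nu*K_r-\nu*K_r*\check\Psi=2\operatorname{Re}\sum\bigl(\nu_{Y,i}*K_r-\nu_{Y,i}*K_r*\check\Psi\bigr),
\]
where the sum is over the pieces whose support contains such a $\xi$. These have $Y\le2^{n-r+1}$ and, if good, $j\le r+1$ and $k\le n-r+1$ by \eqref{eq:type}. Each term has norm at most $C\alpha_{Y,i}\mathcal D_{Y,i}$. Using Lemma~\ref{lem:test} and \eqref{eq:base} for base pieces and \eqref{eq:goodarea} for good ones,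
\[
\frac N2\le C\Delta2^{2r}+C\Delta\sum_{Y\in\mathcal Y,\ Y\le2^{n-r+1}}Y^{2-\eta}+C\sum_{j\le r+1,\ k\le n-r+1}2^{j+k}\mathcal D^*_{jk}.
\]
By \eqref{eq:assume} and $2r\le(1-2\omega)n$ the first term is at most $Cn2^{(1-2\omega)n}$. The second is a geometric series bounded by $Cn2^{(n-r)(2-\eta)}$, and $n-r\le(\frac12+2\omega)n$ with $(\frac12+2\omega)(2-\eta)\le1-\frac\eta2+4\omega=1-\frac\eta4$. As $N\asymp2^n$, both terms are at most $N/8$ for large $N$.
\end{proof}

The lemma does not say on which \emph{layer} $j+k=n-m$ the mass lies. A type on layer $m$ is counted for about $m$ values of $r$ but has weight $2^{-m}$, so if the mass lies on a deep layer, the densities $\mathcal D^*$ there must be correspondingly large. The next proposition selects a layer and collects all that the rest of the proof uses.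

\begin{proposition}\label{prop:chain}
Assume \eqref{eq:assume} and $N$ large. After possibly reflecting $x_1\mapsto-x_1$, there is an integer $m\ge-2$ with the following property. Put $n'=n-m$ and $k_j=n'-j$. For every integer $q\ge1$ there are a nonempty finite set $\mathcal J$ of integers in one residue class modulo $q$ and, for $j\in\mathcal J$, a set $Q_j\subset\mathbb R^2$, a point $v_j\in A$ and a trigonometric polynomial $g_j$ with $|g_j|\le1$ and spectrum in $Q_j$, such that:
\begin{enumerate}
\item[(a)] $0<j\le k_j-\omega n$ for $j\in\mathcal J$;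
\item[(b)] for $\xi\in Q_j$: $\xi_1\in[2^{j-1},2^{j+2}]$, $\xi_2\in[2^{k_j-1},2^{k_j+2}]$, and $0\le h(\xi)-\xi\cdot v_j\le1$;
\item[(c)] with $f_j=\operatorname{Re}g_j$: $\sum_{j\in\mathcal J}\mathcal L(f_j^{v_j})\ge c\,2^{m/2}n/q$, and $|\mathcal J|-1\le n/q$.
\end{enumerate}
\end{proposition}

\begin{proof}
Say that a pair $(j,k)$ \emph{occurs} if $j-1\le r\le n+1-k$ for some $r\in\mathcal R$. With $m=n-j-k$, the interval $[j-1,n+1-k]$ contains $m+3$ integers, so $m\ge-2$ and the pair appears in Lemma~\ref{lem:detect} for at most $m+3$ values of $r$. Let $S_m$ be the sum of $\mathcal D^*_{jk}$ over occurring pairs with $j+k=n-m$. Summing the lemma over $r$ gives $\sum_{m\ge-2}(m+3)2^{-m}S_m\ge c|\mathcal R|\ge cn$. Since $\sum_{m\ge-2}(m+3)2^{-m/2}<\infty$, there is $m\ge-2$ with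
\begin{equation}\label{eq:layer}
S_m\ge c\,2^{m/2}n .
\end{equation}
Fix it. For occurring pairs on this layer, $j\le r+1$ and $n-m-j\le n+1-r$, so $j$ lies in $[\min\mathcal R-1-m,\max\mathcal R+1]$, an interval of length $|\mathcal R|+m+1$. Since $S_m>0$, some good piece lies on the layer, and $j\ge-C$, $k\ge0$ give $m\le n+C$. By Lemma~\ref{lem:test} and \eqref{eq:assume}, $S_m\le Cn\cdot c_1^{-1}n$, so \eqref{eq:layer} gives $m\le2\log_2n+C$. For large $N$ it follows that the interval has length at most $n$, that $j\ge\frac n2-2\omega n-1-m>0$, and that $k_j-j=n-m-2j\ge2\omega n-m-2\ge\omega n$.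

For each occurring $j$ with $\mathcal D^*_{j,k_j}>0$ choose a good piece attaining the maximum. The pieces with one sign of the slope carry at least half of $S_m$. If that sign is negative, reflect $A$, $\Lambda$, $\mathcal P$, the supports, the points $v_Q$ and the functions $g$ of Lemma~\ref{lem:test}; this preserves $\mathcal L(f^v)$, $\Delta_\pm$, the normalization of Section~\ref{sec:doubling} and \eqref{eq:M}. Among the chosen pieces with positive slope, one residue class of $j$ modulo $q$ carries at least $S_m/(2q)$; let $\mathcal J$ be the corresponding set, $Q_j$ the support of the piece, and $v_j,g_j$ as in Lemma~\ref{lem:test}. Then (b) is \eqref{eq:type} and Lemma~\ref{lem:box}(i), and (c) follows from Lemma~\ref{lem:test}, \eqref{eq:layer} and $(|\mathcal J|-1)q\le n$.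
\end{proof}

\section{The Riesz product}\label{sec:riesz}

Take $m$ from Proposition~\ref{prop:chain} and
\[
q=2m^++q_0,\qquad m^+=\max(m,0),
\]
with $q_0\ge32$ an integer to be fixed. The gap has to grow with $m$: on layer $m$ the interaction terms carry the factor $N2^{-n'}\le2^m$, more than the gain $2^{m/2}$ in the main term. From now on indices $a,b,i,j$ run over $\mathcal J$, and $f_j,g_j$ stand for the functions $f_j(u+\lambda v_j)$, $g_j(u+\lambda v_j)$ of $(\lambda,u)$. If $\xi_i\in Q_i$, then Proposition~\ref{prop:chain}(b) and geometric series with ratio $2^{-q}$ give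
\begin{equation}\label{eq:lacunary}
\sum_{i<b}\xi_{i,1}\le2^{b+3-q}\le2^{4-q}\xi_{b,1},\qquad\sum_{i>a}\xi_{i,2}\le2^{k_a+3-q}\le2^{4-q}\xi_{a,2}.
\end{equation}
For $\varsigma=\pm\frac12$ let $F=\prod_{j\in\mathcal J}(1+\varsigma f_j)\ge0$. Grouping the terms of the expansion by their smallest and largest index,
\[
F=1+\varsigma\sum_jf_j+\varsigma^2\sum_{a<b}f_af_bG_{ab},\qquad G_{ab}=\prod_{a<i<b}(1+\varsigma f_i).
\]
For fixed $\lambda$, a nonempty product of distinct $f_i$ has frequencies $\sum\pm\xi_i$ in $u$, and by \eqref{eq:lacunary} the first coordinate of the term with the largest index exceeds the sum of the others. So these frequencies are nonzero, $\int_{\mathbb T}F\,du=1$, and \eqref{eq:duality} applies.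

\begin{proposition}\label{prop:interaction}
There are $C$ and $q_A$, depending only on $A$, such that for $q_0\ge q_A$, $N$ large and $a<b$ in $\mathcal J$,
\[
|\mathcal L(f_af_bG_{ab})|\le CN2^{-n'-(b-a)}\,(b-a+1)\,(\tfrac32)^{(b-a)/q}.
\]
\end{proposition}

\begin{proof}[Proof of Proposition~\ref{prop:main} from Proposition~\ref{prop:interaction}]
We have $N2^{-n'}=N2^{m-n}\le2^m$. For fixed $a$, the sum over $b=a+ql$ is controlled by
\[
\sum_{l\ge1}2^{-ql}(ql+1)(\tfrac32)^l\le2q\,2^{-q}\sum_{l\ge1}l\,(\tfrac32)^l2^{-(l-1)}\le Cq2^{-q},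
\]
and at most $|\mathcal J|-1\le n/q$ values of $a$ have a partner $b$. So the interaction terms contribute at most $C2^{m-q}n\le C2^{-m^+-q_0}n$ to $|\mathcal L(F)|$. With $\varsigma=\frac12$, $\mathcal L(1)=0$ and Proposition~\ref{prop:chain}(c) give
\[
\Delta_+\ge\mathcal L(F)\ge\frac{c\,2^{m/2}}{2m^++q_0}\,n-C2^{-m^+-q_0}n .
\]
Since $2^{m/2}\ge\frac12$ and $(2m^++q_0)2^{-m^+}\le1+q_0$, the ratio of the second term to the first is at most $C(1+q_0)2^{-q_0}$ with $C$ independent of $q_0$. Fix $q_0\ge q_A$, depending only on $A$, so that the ratio is at most $\frac12$. The quantity $2^{m/2}/(2m^++q_0)$ is bounded below for $m\ge-2$ by a positive number depending on $q_0$, so $\Delta_+\ge c'n$ with $c'$ depending only on $A$. With $\varsigma=-\frac12$ the linear terms change sign and the same estimate gives $\mathcal L(F)\le-c'n$, so $\Delta_-\ge c'n$.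
\end{proof}

\section{The interaction terms}\label{sec:interaction}

We prove Proposition~\ref{prop:interaction}. Fix $a<b$ and put $K=b-a+1$, $\Gamma=(\frac32)^{(b-a)/q}\ge\sup|G_{ab}|$.

\subsection{Reduction to boundary integrals}
Since $f=\frac12(g+\bar g)$ and $G_{ab}$ is real, $f_af_bG_{ab}=\frac12\operatorname{Re}H^++\frac12\operatorname{Re}H^-$ with $H^+=g_ag_bG_{ab}$, $H^-=g_a\bar g_bG_{ab}$. Let $H$ be either function and write $H_\lambda(u)=H(\lambda,u)$. Expanding,
\[
H_\lambda(u)=\sum_{\mathfrak c}h_{\mathfrak c}\,e^{i\zeta\cdot u}e^{i\lambda\Omega},\quad\zeta=\xi_a\pm\xi_b+\sum_{a<i<b}\varepsilon_i\xi_i,\quad\Omega=\xi_a\cdot v_a\pm\xi_b\cdot v_b+\sum_{a<i<b}\varepsilon_i\,\xi_i\cdot v_i ,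
\]
a finite sum over \emph{combinations} $\mathfrak c$ of $\xi_i\in Q_i$ and $\varepsilon_i\in\{0,1,-1\}$. The bound $|H_\lambda|\le\Gamma$ holds for \emph{all} real $\lambda$. Applying a multiplier in $u$ multiplies $h_{\mathfrak c}$ by a function of $\zeta$, leaves $\Omega$ unchanged, and preserves bounds valid for all $\lambda$. By \eqref{eq:lacunary},
\begin{equation}\label{eq:zeta}
\pm\zeta_1\in[2^{b-2},2^{b+3}],\qquad\zeta_2\in[2^{k_a-2},2^{k_a+3}],
\end{equation}
with the sign of $H^\pm$. Put $y=(2^{-b}\zeta_1,2^{-k_a}\zeta_2)$ and fix smooth functions $\chi^\pm(y)$ equal to $1$ on the box \eqref{eq:zeta} and supported where $\pm y_1,y_2\in[2^{-5/2},2^{7/2}]$.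

The function $\Phi=\Phi_H$ of \eqref{eq:unfold} is a trigonometric polynomial with frequencies $\zeta\ne0$, so $\int_{\mathbb T}\Phi=0$ and $\mathcal L(H)=\sum_{z\in\mathcal P}\Phi(z)$. As $k_a+b=n'+(b-a)$, it suffices to prove
\begin{equation}\label{eq:goal}
\sup|\Phi|\le C\,\Gamma\,2^{-k_a-b}K .
\end{equation}
The factor $2^{-k_a}$ comes from one integration. Let $P_\lambda$ be obtained from $H_\lambda$ by the multiplier $\chi^\pm(y)/(i\zeta_2)=2^{-k_a}\chi^\pm(y)/(iy_2)$. Then $\partial_2P_\lambda=H_\lambda$ and, by Lemma~\ref{lem:F}, $|P_\lambda|\le C\Gamma2^{-k_a}$ for all real $\lambda$. Since $\partial_{X_2}P_\lambda(z-\lambda X)=-\lambda H_\lambda(z-\lambda X)$,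
\begin{equation}\label{eq:boundary}
\Phi(z)=-\int w(\lambda)\lambda\int_{x_-}^{x_+}\Bigl[P_\lambda\bigl(z-\lambda(x,-\varphi(x))\bigr)-P_\lambda\bigl(z-\lambda(x,\beta(x))\bigr)\Bigr]dx\,d\lambda .
\end{equation}
It remains to gain $2^{-b}K$. We split each curve into sets of $x$ that do not depend on $\lambda$; on some we integrate in $\lambda$ first, on others in $x$ first. We only consider $x\in(x_-,x_+)$ at which $\varphi$ and $\beta$ are differentiable, which excludes a null set.

\subsection{Two sources of cancellation}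
The number of combinations is huge, so estimates term by term are useless. Both lemmas use only a supremum bound and the location of the frequencies.

\begin{lemma}[oscillation in $\lambda$]\label{lem:tool1}
Let $\tilde w(\lambda)=\lambda w(\lambda)$, and let $g(\lambda)=\sum_\iota c_\iota e^{i\lambda\Theta_\iota}$ be a finite sum with $|g|\le\Gamma_1$ on $\mathbb R$ and $|\Theta_\iota|\ge s\ge0$ for all $\iota$. Then $|\int\tilde wg|\le C\Gamma_1(1+s)^{-2}$.
\end{lemma}

\begin{proof}
For $s\le1$ use $|g|\le\Gamma_1$. Let $s>1$ and $k_s(x)=s\gamma(sx)$. Its Fourier transform $\hat\gamma(\cdot/s)$ vanishes outside $(-s,s)$, so $\int(\tilde w*k_s)(\lambda)e^{i\lambda\Theta_\iota}d\lambda=0$ and $\int(\tilde w*k_s)g=0$. Since $\int k_s=1$ and $k_s$ is even,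
\[
(\tilde w*k_s-\tilde w)(\lambda)=\int k_s(x)\bigl[\tilde w(\lambda-x)-\tilde w(\lambda)+x\tilde w'(\lambda)\bigr]dx ,
\]
and Taylor's formula bounds the $L^1$ norm in $\lambda$ of the bracket by $\frac12x^2\|\tilde w''\|_{L^1}$. So $\|\tilde w-\tilde w*k_s\|_{L^1}\le Cs^{-2}$.
\end{proof}

The second lemma integrates by parts along a curve whose tangent stays transversal to the level lines of all the exponentials. The curve has no second derivative, but the monotonicity of its slope is a substitute. Write $\langle\sigma\rangle=2^b+|\sigma|2^{k_a}$.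

\begin{lemma}[oscillation along the boundary]\label{lem:tool2}
Let $J$ be a compact interval, $\theta$ a continuous convex or concave function on $J$, $X(x)=(x,\theta(x))$, and suppose $-\theta'\in\Sigma$ almost everywhere, where $\Sigma$ is a closed interval. Let $\chi$ be a smooth function of $y$ with support in a fixed compact set and derivatives bounded by constants, and suppose
\begin{equation}\label{eq:transversal}
|\zeta_1-\sigma\zeta_2|\ge c\,\langle\sigma\rangle\qquad(\zeta\in\operatorname{supp}\chi,\ \sigma\in\Sigma).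
\end{equation}
If $P$ is a trigonometric polynomial with spectrum in $\{\chi=1\}$, then $|\int_JP(z-\lambda X(x))\,dx|\le C2^{-b}\sup|P|$ for $\lambda\in[\frac12,1]$.
\end{lemma}

\begin{proof}
The piecewise linear interpolants of $\theta$ at equally spaced nodes $x_0<\dots<x_M$ converge uniformly to $\theta$. Their slopes are monotone and are averages of $\theta'$, so their negatives $\sigma_1,\dots,\sigma_M$ form a monotone sequence in $\Sigma$. As $P$ is uniformly continuous, it suffices to prove the bound for such a polygon with $C$ independent of $M$.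

For $\sigma\in\Sigma$ let $\mathcal A_\sigma$ be the operator with multiplier $\chi/(i(\zeta_1-\sigma\zeta_2))$. Write $\zeta_1-\sigma\zeta_2=\langle\sigma\rangle\,l_\sigma(y)$, where $l_\sigma$ is linear with coefficients in $[-1,1]$ and $|l_\sigma|\ge c$ on $\operatorname{supp}\chi$. By Lemma~\ref{lem:F} the kernel of $\mathcal A_\sigma$ has norm at most $C/\langle\sigma\rangle\le C2^{-b}$, and the kernel of $\partial_\sigma\mathcal A_\sigma$, whose multiplier is $2^{k_a}y_2\chi/(i\langle\sigma\rangle^2l_\sigma^2)$, has norm at most $C2^{k_a}\langle\sigma\rangle^{-2}$. On the $i$-th edge $X'=(1,-\sigma_i)$ and $(\partial_1-\sigma_i\partial_2)\mathcal A_{\sigma_i}P=P$, so $\frac d{dx}(\mathcal A_{\sigma_i}P)(z-\lambda X(x))=-\lambda P(z-\lambda X(x))$. With $z_i=z-\lambda X(x_i)$, summation by parts gives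
\[
-\lambda\int_JP(z-\lambda X)\,dx=\mathcal A_{\sigma_M}P(z_M)-\mathcal A_{\sigma_1}P(z_0)+\sum_{i=1}^{M-1}(\mathcal A_{\sigma_i}-\mathcal A_{\sigma_{i+1}})P(z_i).
\]
The intervals between consecutive $\sigma_i$ do not overlap, so the last sum is at most $C\sup|P|\int_{\mathbb R}2^{k_a}\langle\sigma\rangle^{-2}d\sigma=2C\,2^{-b}\sup|P|$.
\end{proof}

On the top curve $\theta=-\varphi$ and $\sigma(x)=\varphi'(x)$; on the bottom curve $\theta=\beta$ and $\sigma(x)=-\beta'(x)$. Both are monotone, so the set of $x$ with $\sigma(x)$ in a given interval is an interval up to a null set.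

\subsection{The frequencies in $\lambda$}
For fixed $X\in A$ the function $\lambda\mapsto P_\lambda(z-\lambda X)$ has frequencies $\Theta=\Omega-\zeta\cdot X$. Write $\tau_i=\tau_{\xi_i}(X)\ge0$. Then $\xi_i\cdot(v_i-X)=\tau_i-\delta_i$ with $\delta_i=h(\xi_i)-\xi_i\cdot v_i\in[0,1]$ by Proposition~\ref{prop:chain}(b), and at most $K$ indices are involved. So
\begin{equation}\label{eq:Theta}
\Bigl|\Theta-\Bigl(\tau_a\pm\tau_b+\sum_{a<i<b}\varepsilon_i\tau_i\Bigr)\Bigr|\le K .
\end{equation}
This is the reward for attaching each factor to an extreme point: the frequencies in $\lambda$ are combinations of nonnegative depths. Let $t_i=\xi_{i,1}/\xi_{i,2}$. By Proposition~\ref{prop:chain},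
\begin{equation}\label{eq:slopes}
2^{i-k_i-3}\le t_i\le2^{i-k_i+3}\le2^{3-\omega n},\qquad i-k_i=2i-n',
\end{equation}
so $0<t_a<t_i<t_b$ for $a<i<b$. For $X=(x,x_2)\in A$ and $\xi=\xi_2(t,1)$ with $\xi_2>0$,
\begin{equation}\label{eq:U}
\tau_\xi(X)\ge\xi_2U_x(t),\qquad U_x(t)=p(t)-xt+\varphi(x),
\end{equation}
with equality on the top curve.

\begin{lemma}\label{lem:middle}
For every $X\in A$ and every combination, $\sum_{a<i<b}\tau_i\le2^{4-q}(\tau_a+\tau_b)$.
\end{lemma}

\begin{proof}
Since $t_a<t_i<t_b$, we have $\xi_i=s\xi_a+s'\xi_b$ with $s,s'>0$. All coordinates are positive, so $s\le\xi_{i,2}/\xi_{a,2}$ and $s'\le\xi_{i,1}/\xi_{b,1}$. The map $\xi\mapsto h(\xi)-\xi\cdot X$ is sublinear, hence $\tau_i\le(\xi_{i,2}/\xi_{a,2})\tau_a+(\xi_{i,1}/\xi_{b,1})\tau_b$. Sum over $i$ and use \eqref{eq:lacunary}. (For indices with $\varepsilon_i=0$ no $\xi_i$ is chosen, and they are omitted.)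
\end{proof}

\subsection{The sum $H^+$}
Here the two main depths add, and they cannot both be small except on a short interval: a point nearly extreme for $\xi_a$ lies to the left, and a point nearly extreme for $\xi_b$ to the right, of the extreme point for an intermediate slope. Let $t_*=2^{b-k_b-4}$ and $x_*\in\partial p(t_*)$. By \eqref{eq:slopes}, $t_b\ge2t_*$ and $t_a\le2^{7-2(b-a)}t_*\le t_*/2$. From $p(t)\ge tx_*-\varphi(x_*)$ and $\varphi(x)-\varphi(x_*)\ge t_*(x-x_*)$, which holds as $t_*\in\partial\varphi(x_*)$, we get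
\[
U_x(t)\ge(t_*-t)(x-x_*)\qquad\text{for all }t\text{ and }x .
\]
If $x\ge x_*$, then $\tau_a\ge2^{k_a-1}\frac{t_*}2(x-x_*)=2^{k_a-k_b+b-6}(x-x_*)\ge2^{b-6}(x-x_*)$. If $x\le x_*$, then $\tau_b\ge\xi_{b,2}\frac{t_b}2(x_*-x)\ge2^{b-2}(x_*-x)$. By \eqref{eq:U} this holds on both curves. With \eqref{eq:Theta} and Lemma~\ref{lem:middle}, $\Theta\ge\frac12(\tau_a+\tau_b)-K\ge2^{b-7}|x-x_*|-K$. Lemma~\ref{lem:tool1}, applied for each $x$ in \eqref{eq:boundary}, gives
\[
|\Phi|\le C\Gamma2^{-k_a}\int_{\mathbb R}\bigl(1+(2^{b-7}|x-x_*|-K)_+\bigr)^{-2}dx\le C\Gamma2^{-k_a}\cdot2^{8-b}(K+1),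
\]
which is \eqref{eq:goal}.

\subsection{The difference $H^-$}
Now $\zeta_1<0<\zeta_2$, and $\tau_a-\tau_b$ may vanish. Let $s=\zeta_1/\zeta_2<0$ and $s_0=2^{b-k_a}\le2^{b-k_b}\le2^{-\omega n}$. Then $|s|/s_0=|y_1|/y_2$ lies in $[2^{-5},2^5]$ on the box \eqref{eq:zeta} and in $[2^{-6},2^6]$ on $\operatorname{supp}\chi^-$. Oscillation along the boundary stops where $\sigma(x)=s$, so we split each curve according to whether $\sigma(x)$ lies in
\[
\Sigma_1=[-2^{-8}s_0,\infty),\qquad\Sigma_2=(-\infty,-2^8s_0],\qquad\text{or}\quad\Sigma_0=(-2^8s_0,-2^{-8}s_0).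
\]

\subsubsection*{Slopes in $\Sigma_1$ or $\Sigma_2$, both curves}
We verify \eqref{eq:transversal} for $\chi=\chi^-$. If $\sigma\ge0$, then $|\zeta_1-\sigma\zeta_2|=|\zeta_1|+\sigma\zeta_2\ge c\langle\sigma\rangle$. If $-2^{-8}s_0\le\sigma<0$, it equals $\zeta_2(|s|-|\sigma|)\ge\frac34|\zeta_1|\ge c2^b$, while $\langle\sigma\rangle\le2^{b+1}$. If $\sigma\le-2^8s_0$, it equals $\zeta_2(|\sigma|-|s|)\ge\frac34\zeta_2|\sigma|\ge c|\sigma|2^{k_a}$, while $\langle\sigma\rangle\le2|\sigma|2^{k_a}$. Lemma~\ref{lem:tool2}, applied for each $\lambda$ on each of the four intervals, bounds their contribution to \eqref{eq:boundary} by $C\Gamma2^{-k_a-b}$.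

\subsubsection*{Slopes in $\Sigma_0$, bottom curve}
A nearly horizontal part of the bottom curve is far below the top, so $\tau_a$ is huge. Let $x'$ be the abscissa of $o$. Since $B(o,\rho)\subset A\subset\{x_2\le0\}$, we have $\beta(x')\le-2\rho$. By convexity $\beta(x)\le\beta(x')+|\beta'(x)||x-x'|\le-2\rho+2^8s_0R\le-\rho$ for large $N$. As $0\in A$, $h(\xi_a)\ge0$, so with \eqref{eq:slopes} and $N$ large
\[
\tau_a\ge-\xi_a\cdot X\ge\xi_{a,2}(\rho-t_aR)\ge2^{k_a-2}\rho .
\]
For $i>a$ we have $|\xi_i\cdot(v_i-X)|\le2\xi_{i,2}R$, and these sum to at most $2^{k_a+4-q}R$ by \eqref{eq:lacunary}. If $2^{4-q_0}R\le\rho/16$ and $N$ is large, then $\Theta\ge2^{k_a-2}\rho-1-2^{k_a-4}\rho\ge2^{k_a-4}\rho$. Lemma~\ref{lem:tool1} bounds the contribution by $C\Gamma2^{-k_a}2^{-2k_a}\le C\Gamma2^{-k_a-b}$, since $b\le k_b\le k_a$.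

\subsubsection*{Slopes in $\Sigma_0$, top curve}
Let $\mathcal I=\{x:\varphi'(x)\in\Sigma_0\}$. By Lemma~\ref{lem:M}(a), $|\mathcal I|\le\mathcal M_0:=\mathcal M(2^8s_0)$. This is the configuration described at the end of Section~\ref{sec:square}. We shall show that $\tau_b$ exceeds $\tau_a$ by $c2^b\mathcal M_0$ as long as $|\sigma|$ is at most slightly larger than $|s|$; for larger $|\sigma|$ there is oscillation along the curve. To separate the two cases we localize $s$ finely.

Let $\kappa_0=\frac1{32(1+C_d)}$. Cover $[2^{-5},2^5]$ by a bounded number of intervals $(r_\iota,(1+\frac{\kappa_0}2)r_\iota)$ with $r_\iota\ge2^{-6}$, take smooth functions $\pi_\iota$ supported in them with $\sum\pi_\iota=1$ on $[2^{-5},2^5]$, and let $P_{\iota,\lambda}$ be obtained from $P_\lambda$ by the multiplier $\pi_\iota(|y_1|/y_2)\chi^-(y)$. Then $P_\lambda=\sum_\iota P_{\iota,\lambda}$, $|P_{\iota,\lambda}|\le C\Gamma2^{-k_a}$ for all real $\lambda$ by Lemma~\ref{lem:F}, and with $s_\iota=r_\iota s_0$ the spectrum of $P_{\iota,\lambda}$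 has $s_\iota\le|s|\le(1+\frac{\kappa_0}2)s_\iota$. Fix $\iota$ and split $\mathcal I$ into $\mathcal I''=\{x\in\mathcal I:|\varphi'(x)|>(1+\frac34\kappa_0)s_\iota\}$ and $\mathcal I'=\mathcal I\setminus\mathcal I''$.

On $\mathcal I''$ use Lemma~\ref{lem:tool2} with $\Sigma=[-2^8s_0,-(1+\frac34\kappa_0)s_\iota]$ and $\chi=\chi^-(y)\tilde\pi(|y_1|/y_2)$, where $\tilde\pi$ is smooth, equal to $1$ below $(1+\frac12\kappa_0)r_\iota$ and $0$ above $(1+\frac58\kappa_0)r_\iota$. Then $|\zeta_1-\sigma\zeta_2|=\zeta_2(|\sigma|-|s|)\ge\frac18\kappa_0s_\iota\zeta_2\ge c2^b$ and $\langle\sigma\rangle\le2^{b+9}$. The contribution is at most $C\Gamma2^{-k_a-b}$.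

\begin{lemma}\label{lem:key}
Let $q_0$ and $N$ be large. For $x\in\mathcal I'$, $X=(x,-\varphi(x))$ and every combination contributing to $P_{\iota,\lambda}$ we have $-\Theta\ge c2^b\mathcal M_0-K$.
\end{lemma}

\begin{proof}
Let $\sigma=\varphi'(x)<0$; then $|\sigma|\le(1+\frac34\kappa_0)s_\iota\le(1+\kappa_0)|s|$. Put $d(t)=p'_-(t)-x$. This function is nondecreasing, and $d(t)\ge0$ for $t>\sigma$ because $x\in\partial p(\sigma)$. Since $U_x(\sigma)=0$ by \eqref{eq:conj} and $U_x'=d$ almost everywhere, \eqref{eq:U} gives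
\[
\tau_a=\xi_{a,2}\int_\sigma^{t_a}d,\qquad\tau_b=\xi_{b,2}\int_\sigma^{t_b}d .
\]
If $d$ were a constant $d_0$ on $(\sigma,t_b]$, then $\tau_a-\tau_b=d_0\bigl((\xi_a-\xi_b)_1-\sigma(\xi_a-\xi_b)_2\bigr)$, which vanishes for $\sigma$ equal to the slope of $\xi_a-\xi_b$. We use doubling to show that $d$ increases by a definite proportion, between $-|\sigma|/2$ and a slope $t^\circ$ that is large compared with $s_0$ and small compared with $t_b$. Let $t^\circ=2^{q/4}s_0$. By \eqref{eq:slopes} and $k_a-k_b=b-a\ge q$, we have $t_b\ge2^{b-a-3}s_0\ge2^{q-3}s_0$ and $t_a\le2^{3-(b-a)}s_0$. As $q\ge32$,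
\[
|\sigma|\le2^8s_0\le t^\circ\le2^{-q/2}t_b,\qquad t_a<t^\circ .
\]
Let $d_1=d(-|\sigma|/2)$ and $d_0=d(t^\circ)$, so $0\le d_1\le d_0$.

\emph{The increment.} We have $d_0-d_1=p'_-(t^\circ)-p'_-(-|\sigma|/2)\ge\mathcal M(|\sigma|/2)$, because $t^\circ>|\sigma|/2$. Since $x\ge p'_-(\sigma)$, also $d_1\le p'_-(-|\sigma|/2)-p'_-(-|\sigma|)\le\mathcal M(|\sigma|)\le C_d\mathcal M(|\sigma|/2)$ by \eqref{eq:M}. Hence
\begin{equation}\label{eq:increment}
d_0-d_1\ge\mathcal M(|\sigma|/2),\qquad d_0\le(1+C_d)(d_0-d_1).
\end{equation}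

\emph{The two depths.} Keeping only the integral over $[t^\circ,t_b]$,
\[
\tau_b\ge\xi_{b,2}(t_b-t^\circ)d_0\ge(1-2^{-q/2})\,\xi_{b,1}d_0 .
\]
Splitting the integral for $\tau_a$ at $-|\sigma|/2$,
\[
\tau_a\le\xi_{a,2}\Bigl[\frac{|\sigma|}2d_1+\Bigl(\frac{|\sigma|}2+t_a\Bigr)d_0\Bigr].
\]
By \eqref{eq:lacunary}, $|\zeta_1|\le(1+2^{4-q})\xi_{b,1}$ and $\zeta_2\ge(1-2^{4-q})\xi_{a,2}$. Therefore
\[
\xi_{a,2}|\sigma|\le(1+\kappa_0)\,\xi_{a,2}\frac{|\zeta_1|}{\zeta_2}\le(1+\kappa_0)\frac{1+2^{4-q}}{1-2^{4-q}}\,\xi_{b,1}\le(1+2\kappa_0)\,\xi_{b,1}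
\]
for $q_0$ large, and $\xi_{a,2}t_a=\xi_{a,1}\le2^{4-q}\xi_{b,1}$. So $\tau_a\le\xi_{b,1}[(\frac12+\kappa_0)(d_0+d_1)+2^{4-q}d_0]$.

\emph{The difference.} Subtracting and using $d_1\le d_0$,
\[
\tau_b-\tau_a\ge\xi_{b,1}\Bigl[\tfrac12(d_0-d_1)-\bigl(2\kappa_0+2^{-q/2}+2^{4-q}\bigr)d_0\Bigr]\ge\tfrac14\xi_{b,1}(d_0-d_1),
\]
because the coefficient of $d_0$ is at most $\frac1{4(1+C_d)}$ for $q_0$ large, and by \eqref{eq:increment}. Moreover $\tau_a\le2\xi_{b,1}d_0\le8(1+C_d)(\tau_b-\tau_a)$, so $\tau_a+\tau_b\le17(1+C_d)(\tau_b-\tau_a)$. By Lemma~\ref{lem:middle} the middle depths sum to at most $\frac12(\tau_b-\tau_a)$ for $q_0$ large, and \eqref{eq:Theta} gives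
\[
-\Theta\ge\tfrac12(\tau_b-\tau_a)-K\ge\tfrac18\xi_{b,1}\mathcal M(|\sigma|/2)-K\ge2^{b-4}\mathcal M(|\sigma|/2)-K .
\]
Finally $2^{-8}s_0\le|\sigma|\le2^8s_0$ gives $2^8s_0\le2^{17}\cdot\frac{|\sigma|}2\le2^{24}s_0\le1$ for large $N$, and $17$ applications of \eqref{eq:M} give $\mathcal M(|\sigma|/2)\ge C_d^{-17}\mathcal M_0$.
\end{proof}

By Lemmas~\ref{lem:tool1} and~\ref{lem:key} and $|\mathcal I'|\le\mathcal M_0$, the contribution of $\mathcal I'$ is at most
\[
C\Gamma2^{-k_a}\,\mathcal M_0\,\bigl(1+(c2^b\mathcal M_0-K)_+\bigr)^{-2}.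
\]
If $c2^b\mathcal M_0<2K$, then $\mathcal M_0\le C2^{-b}K$. Otherwise, with $T=\frac c22^b\mathcal M_0$, we have $c2^b\mathcal M_0-K\ge T$ and $\mathcal M_0(1+T)^{-2}=C2^{-b}T(1+T)^{-2}\le C2^{-b}$. In both cases the contribution is at most $C\Gamma2^{-k_a-b}K$. No upper bound on $\mathcal M_0$ is needed: the longer the stationary arc, the faster the oscillation in $\lambda$.

Adding the boundedly many contributions gives \eqref{eq:goal} for $H^-$. The integer $q$ entered only through conditions of the form $q_0\ge q_A$, so the constant in \eqref{eq:goal} does not depend on $q$ or $q_0$. This proves Proposition~\ref{prop:interaction}, hence Proposition~\ref{prop:main} and Theorem~\ref{thm:main}.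

\begin{thebibliography}{9}
\bibitem{Lectures}
\emph{Lectures on Irregularities of Point Distribution},
\texttt{http://www.williamchen-mathematics.info/researchfolder/iod00.pdf}
\end{thebibliography}
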